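\title{Covering properly edge-colored graphs by linearly many rainbow paths}

\begin{abstract}
We prove that the edges of every properly edge-colored graph on $n$ vertices can be covered by $O(n)$ rainbow paths. More generally, if a graph on $n$ vertices carries $t$ proper edge-colorings, then its edges can be covered by at most $4\cdot 10^7\,tn$ paths that are rainbow in all $t$ colorings, and the order $tn$ is best possible. The proof keeps the set of uncovered edges evenly spread while its density is halved again and again. In each round, a system of walkers that exchange positions along short paths produces a heavy rainbow path for every weighting of the uncovered edges, the minimax theorem turns this into a random rainbow path that hits every uncovered edge with good probability, and independent samples of that path do the covering.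
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple. An edge-coloring of a graph is \emph{proper} if no two edges with a common end have the same color. A path in an edge-colored graph is \emph{rainbow} if no two of its edges have the same color. A family of paths of a graph $G$ \emph{covers} $G$ if every edge of $G$ lies on at least one of them; the paths may share vertices and edges. The following conjecture is posed in \cite{booklet}: there is an absolute constant $C$ such that, for every $n$, every graph $G$ on $n$ vertices and every proper edge-coloring of $G$, some family of at most $Cn$ rainbow paths covers $G$. We prove it.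

A path has at most $n-1$ edges, so the complete graph $K_n$ needs at least $n/2$ paths even when colors are ignored: a linear bound is the best one can ask for. Some condition on the coloring is needed, for if all edges of $K_n$ have one color, then a rainbow path has at most one edge and $\binom n2$ paths are required. A proper coloring also costs something.

\begin{example}\label{ex:K4}
The graph $K_4$ is covered by the two paths $1234$ and $2413$. Color $K_4$ properly with three colors, one for each perfect matching. The first and last edges of a path with three edges are disjoint, so they have the same color. Thus a rainbow path has at most two edges, and the six edges need three paths. Disjoint copies of this colored $K_4$ form a properly colored graph on $n$ vertices that needs $3n/4$ rainbow paths, for every $n$ divisible by~$4$.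
\end{example}

A greedy argument loses only a logarithm. Let $G$ be properly colored, with $n$ vertices and $\mu\ge1$ edges. Delete vertices of degree less than $\mu/n$ one at a time; fewer than $\mu$ edges disappear, so a subgraph of minimum degree at least $\mu/n$ survives. Take a longest rainbow path in it, with $h$ edges and last vertex $x$. Every edge at $x$ goes to one of the $h$ other vertices of the path or has one of its $h$ colors, and each color occurs at most once at $x$. So $2h\ge \mu/n$. Remove the edges of this path and repeat. After $\lceil 2n\ln n\rceil$ steps at most $\binom n2(1-\frac1{2n})^{2n\ln n}\le n/2$ edges remain, and single edges cover them. This gives $O(n\log n)$ paths. The bound spends about $n$ paths on every halving of the number of uncovered edges, because it looks for paths among the uncovered edges only. In a cover, however, old edges may be used again, as links between uncovered ones. We shall use them to make later halvings cheaper, so that the costs form a convergent series.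

The method handles several colorings at once. Given proper edge-colorings $\varphi_1,\dots,\varphi_t$ of a graph, call a path \emph{admissible} if it is rainbow with respect to every $\varphi_j$. A single edge is an admissible path. In the greedy argument the last vertex is now blocked by $h$ vertices and $th$ colors, so the guaranteed length drops by a factor of order $t$, and one expects $tn$ in place of $n$.

\begin{theorem}\label{thm:main}
Let $G$ be a graph on $n$ vertices with proper edge-colorings $\varphi_1,\dots,\varphi_t$, where $t\ge1$. Then $G$ is covered by at most $Ctn$ admissible paths, where $C=4\cdot10^7$.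
\end{theorem}

The case $t=1$ is the conjecture. The next theorem shows that the order $tn$ is correct and extends the case $t=1$ to colorings that are not proper.

\begin{theorem}\label{thm:sharp}
Let $C=4\cdot 10^7$.
\begin{enumerate}
\item[(a)] For every $t\ge3$ there are infinitely many $n$ for which some graph on $n$ vertices with $t$ proper edge-colorings needs at least $(t-2)n/8$ admissible paths to be covered. For $t=1$, at least $3n/4$ paths are sometimes needed.
\item[(b)] Let $G$ be a graph on $n$ vertices with an edge-coloring in which each color appears at most $r$ times at each vertex. Then $G$ is covered by at most $C(r+1)n$ rainbow paths. This is optimal up to the constant: $rn/2$ paths may be necessary.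
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} shows the idea in $K_n$. Sections~\ref{sec:spread}--\ref{sec:rounds} prove Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{The idea in the complete graph}\label{sec:model}

Let $L$ be the set of edges of a properly colored $K_n$ that are still to be covered. How many edges of $L$ can one rainbow path contain? If $L$ is a star, at most two. If $L$ is a color class, at most one. The next proposition says that stars and color classes are the only obstructions.

\begin{proposition}\label{prop:model}
Let $K_n$ be properly edge-colored, let $\varepsilon>0$, and let $L$ be a nonempty set of edges such that every vertex lies on at most $\varepsilon n$ edges of $L$ and every color appears on at most $\varepsilon n$ edges of $L$. Then some rainbow path contains at least $|L|/(7\varepsilon n)$ edges of $L$.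
\end{proposition}

\begin{proof}
Start from a single vertex and add two edges at a time, a link and then an edge of $L$. Suppose that after $a$ steps we have a rainbow path $P$ with $h=2a$ edges and last vertex $y$. Let $X$ consist of the vertices of $P$ and the vertices $u$ for which the color of $yu$ appears on $P$. Since the coloring is proper, $|X|\le (h+1)+h$. At most $(2h+1)\varepsilon n$ edges of $L$ meet $X$, and at most $h\varepsilon n$ edges of $L$ have a color that appears on $P$. If $(3h+1)\varepsilon n<|L|$, some edge $uv\in L$ is of neither kind, and $P$ followed by $yu$ and $uv$ is a rainbow path: both new colors avoid $P$, and they differ because the two edges meet. So the process stops only when $(6a+1)\varepsilon n\ge|L|$. If $a\ge1$ at that time, then $a\ge|L|/(7\varepsilon n)$. If $a=0$, then $|L|\le\varepsilon n$ and a single edge of $L$ will do.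
\end{proof}

Both hypotheses are needed. With $\varepsilon=1/n$, a star with $n-1$ edges satisfies the condition on colors, a color class with $n/2$ edges satisfies the condition on vertices, and the conclusion fails in both cases for large $n$. The links are what is gained over the greedy argument: if $|L|$ has order $\varepsilon n^2$, the path has order $n$ edges of $L$, whereas a path inside $L$ has fewer than $\varepsilon n$ edges when $L$ is a disjoint union of cliques of order at most $\varepsilon n$. So one may hope to pass from density $\varepsilon$ to density $\varepsilon/2$ with about $\varepsilon n$ paths, and $\sum_k 2^{-k}n=2n$. Three difficulties remain.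

\emph{The uncovered set must stay spread.} Paths that are merely rich in edges of $L$ might leave a star uncovered. We therefore prove a weighted version of Proposition~\ref{prop:model}, and the minimax theorem turns it into a random path that contains \emph{each} edge of $L$ with probability of order $1/(\varepsilon n)$. A rainbow path has at most two edges in a star or a color class, so it cannot spend this probability on many edges of one such set simultaneously. Hence a large subset of a star or of a color class is exponentially unlikely to be missed by all of many independent samples.

\emph{A general graph has fewer links.} In a disjoint union of cliques, a path never leaves its clique. We therefore grow many paths at the same time, called walkers, $O(n)$ in all, and take the best one at the end. Two walkers cross an edge of $L$ in opposite directions and exchange places, so the number of walkers at each vertex never changes.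

\emph{Degrees vary.} A random link at $u$ is a given edge with probability $1/d(u)$, so the counts in the proof above become sums weighted by reciprocals of degrees. We group vertices by degree up to a factor of two, and we choose the number of walkers at each vertex to absorb these sums.

\section{Degree classes, slots and spread sets}\label{sec:spread}

Fix $t\ge1$, and put $i_0=24+\lceil\log_2t\rceil$ and $D=2^{i_0}$, so that $2^{24}t\le D\le2^{25}t$. Edges at vertices of small degree can be covered one by one, so the content of Theorem~\ref{thm:main} is the following.

\begin{proposition}\label{prop:dense}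
A graph on $n$ vertices with minimum degree at least $D$ and with $t$ proper edge-colorings is covered by at most $2^{19}tn$ admissible paths.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:dense}]
Delete vertices of degree less than $D$ one at a time, for as long as there are any. At most $Dn\le2^{25}tn$ edges are deleted; cover each by itself. If any vertex remains, the remaining graph has minimum degree at least $D$ and at most $n$ vertices, and the colorings restricted to it are proper, so Proposition~\ref{prop:dense} applies. The total is at most $(2^{25}+2^{19})tn=34\,078\,720\,tn<4\cdot10^7\,tn$.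
\end{proof}

From here to the end of Section~\ref{sec:rounds}, $G=(V,E)$ is a graph on $n$ vertices with minimum degree at least $D$ and proper edge-colorings $\varphi_1,\dots,\varphi_t$. We write $N(v)$ and $d(v)$ for the neighborhood and the degree of $v$ in $G$, and $d_L(v)$ for the number of edges of a set $L\subseteq E$ at $v$. The \emph{class} $\kappa(v)$ of a vertex $v$ is the integer $i$ with $2^i\le d(v)<2^{i+1}$. Thus $\kappa(v)\ge i_0\ge24$ and
\begin{equation}\label{eq:class}
\frac1{d(v)}\le2^{-\kappa(v)}\le\frac2{d(v)} .
\end{equation}
Let $N_i(y)$ be the number of neighbors of $y$ of class $i$.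

\subsection*{Slots}
For $y\in V$ define
\[
W(y)=\sum_{u\in N(y)}\frac1{d(u)},\qquad W_2(y)=\sum_{u\in N(y)}\frac{W(u)}{d(u)},\qquad m(y)=\lceil1+W(y)+W_2(y)\rceil .
\]
If every vertex starts with one token and the tokens make random steps to uniformly chosen neighbors, then $W(y)$ and $W_2(y)$ are the expected numbers of tokens at $y$ after one step and after two steps. The number of tokens stays $n$, so $\sum_yW(y)=\sum_yW_2(y)=n$ and
\begin{equation}\label{eq:slots}
\sum_{y\in V}m(y)\le\sum_{y\in V}\bigl(2+W(y)+W_2(y)\bigr)=4n .
\end{equation}
The vertex $y$ will host $m(y)$ walkers, each in its own \emph{slot}. In a regular graph $W=W_2=1$ and every vertex has three slots.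

\subsection*{Tests}
In Proposition~\ref{prop:model}, a path ending at $y$ was endangered by edges of $L$ that have a color, or an end, already used. In a general graph only the edges with an end in $N(y)$ matter to a path ending at $y$, and they matter with weight $1/d(u)$, where $u$ is that end. We therefore localize stars and color classes to the neighbors of $y$ of one class.

\begin{definition}\label{def:tests}
A \emph{test} is one of the following sets $T\subseteq E$, each with an \emph{index} $i(T)$ and a \emph{capacity} $b(T)$. Here $y,v\in V$, $1\le j\le t$, $c$ is a color of $\varphi_j$, and $i$ is the class of some vertex.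
\begin{itemize}
\item The \emph{color test} $A_j(y,c,i)$ consists of the edges $e$ with $\varphi_j(e)=c$ that have an end $u\in N(y)$ with $\kappa(u)=i$. Its index is $i$ and its capacity is $N_i(y)+2^{7i/8}$.
\item The \emph{vertex test} $B(y,v,i)$ consists of the edges $uv$ with $u\in N(y)$ and $\kappa(u)=i$; the case $y=v$ is allowed. Its index is $i$ and its capacity is $N_i(y)+2^{7i/8}$.
\item The \emph{star} $\mathrm{St}(v)$ consists of all edges at $v$. Its index is $\kappa(v)$ and its capacity is $d(v)$.
\end{itemize}
Tests with different parameters count as different tests, even if they are equal as sets. For $0<\varepsilon\le1$, a set $L\subseteq E$ is \emph{$\varepsilon$-spread} if $|L\cap T|\le\varepsilon\,b(T)$ for every test $T$.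
\end{definition}

If $G=K_n$, every nonempty color test is a full color class, every vertex test lies in a star, and all capacities are between $n-1$ and $2(n-1)$; so up to a factor of two the definition gives back the hypotheses of Proposition~\ref{prop:model}. The term $2^{7i/8}$ is a compromise. It keeps capacities large when $N_i(y)$ is small, so that a random set exceeds its share of a test only with tiny probability (Section~\ref{sec:rounds}). It is also small against $2^i$, so that it contributes only a convergent series in Lemma~\ref{lem:sums}.

\begin{lemma}\label{lem:tests}
\begin{enumerate}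
\item[(a)] Every test $T$ satisfies $|T|\le b(T)$ and $b(T)\ge2^{7i(T)/8}$. In particular, $E$ is $1$-spread.
\item[(b)] An admissible path contains at most two edges of any test.
\item[(c)] For an edge $e=uv$, let $\mathcal T(e,u)$ consist of $\mathrm{St}(u)$ and the tests $A_j(y,\varphi_j(e),\kappa(u))$ and $B(y,v,\kappa(u))$ with $y\in N(u)$ and $1\le j\le t$. Every test that contains $e$ lies in $\mathcal T(e,u)\cup\mathcal T(e,v)$. The tests in $\mathcal T(e,u)$ have index $\kappa(u)$, and there are at most $t\,2^{\kappa(u)+3}$ of them.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The edges of $A_j(y,c,i)$ are pairwise disjoint because $\varphi_j$ is proper, and each has an end among the $N_i(y)$ neighbors of $y$ of class $i$; so there are at most $N_i(y)$ of them. An edge $uv$ of $B(y,v,i)$ is determined by $u$, for which there are at most $N_i(y)$ choices. For a star, $|\mathrm{St}(v)|=d(v)\ge2^{\kappa(v)}\ge 2^{7\kappa(v)/8}$.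

(b) The edges of a color test share a $\varphi_j$-color, so an admissible path has at most one of them. The edges of any other test share a vertex, so a path has at most two of them.

(c) If $e\in A_j(y,c,i)$, then $c=\varphi_j(e)$ and $e$ has an end of class $i$ adjacent to $y$, so the test lies in $\mathcal T(e,\cdot)$ for that end. If $e\in B(y,x,i)$, then $x$ is an end of $e$, the other end has class $i$ and is adjacent to $y$, and the test lies in $\mathcal T(e,\cdot)$ for that other end. A star that contains $e$ is $\mathrm{St}(u)$ or $\mathrm{St}(v)$. Finally, $|\mathcal T(e,u)|\le(t+1)d(u)+1\le3t\,d(u)<t\,2^{\kappa(u)+3}$.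
\end{proof}

The walkers use spreadness only through the following four bounds. The right sides of the last three are at most $2\varepsilon m(y)$, $4\varepsilon m(y)$ and $2\varepsilon m(y)$, which is the reason for the definition of $m(y)$.

\begin{lemma}\label{lem:sums}
Let $L$ be $\varepsilon$-spread, let $y,v\in V$, and let $c$ be a color of $\varphi_j$. Then:
\begin{enumerate}
\item[(i)] $d_L(v)\le\varepsilon\,d(v)$;
\item[(ii)] $\displaystyle\sum_{u\in N(y):\,uv\in L}\frac1{d(u)}\le2\varepsilon\bigl(W(y)+1\bigr)$;
\item[(iii)] $\displaystyle\sum_{u\in Y}\frac1{d(u)}\le4\varepsilon\bigl(W(y)+1\bigr)$, where $Y$ is the set of $u\in N(y)$ that lie on an edge of $L$ of $\varphi_j$-color $c$;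
\item[(iv)] $\displaystyle\sum_{u\in N(y)}\frac1{d(u)}\sum_{x:\,ux\in L}\frac1{d(x)}\le2\varepsilon\bigl(W_2(y)+W(y)\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) is the condition for $\mathrm{St}(v)$. Since $(16/15)^8\le e^{8/15}<2$, we have $2^{-1/8}<15/16$, so $\sum_{i\ge24}2^{-i/8}=2^{-3}/(1-2^{-1/8})<2$. By \eqref{eq:class}, $\sum_i2^{-i}N_i(y)=\sum_{u\in N(y)}2^{-\kappa(u)}\le2W(y)$. Together,
\begin{equation}\label{eq:capsum}
\sum_{i\ge i_0}2^{-i}\bigl(N_i(y)+2^{7i/8}\bigr)\le2W(y)+2 .
\end{equation}
In (ii), the vertices $u$ of class $i$ in the sum number $|L\cap B(y,v,i)|\le\varepsilon(N_i(y)+2^{7i/8})$, and each contributes at most $2^{-i}$; now apply \eqref{eq:capsum}. In (iii), every $u\in Y$ of class $i$ is an end of an edge of $L\cap A_j(y,c,i)$, so there are at most $2\varepsilon(N_i(y)+2^{7i/8})$ of them, and \eqref{eq:capsum} applies again. For (iv), part (ii) with both vertices equal to $u$ bounds the inner sum by $2\varepsilon(W(u)+1)$, and $\sum_{u\in N(y)}(W(u)+1)/d(u)=W_2(y)+W(y)$.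
\end{proof}

\section{Walkers and heavy paths}\label{sec:walkers}

Put $K=9216\,t$. For $w\colon L\to[0,\infty)$ we write $w(L)$ for the total weight and $w(P)$ for the sum of $w(e)$ over the edges $e\in L$ of a path $P$. The aim of this section is the weighted form of Proposition~\ref{prop:model} for $G$.

\begin{lemma}[Heavy path lemma]\label{lem:heavy}
Let $0<\varepsilon\le1$ and let $L\subseteq E$ be nonempty and $\varepsilon$-spread. For every $w\colon L\to[0,\infty)$ there is an admissible path $P$ in $G$ with $w(P)\ge w(L)/(K\varepsilon n)$.
\end{lemma}

Fix $\varepsilon$ and $L$ as in the lemma, and fix an order of the two ends of each edge of $L$. In this section a single vertex counts as a path with no edges.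

\subsection*{Configurations and attempts}
Give each vertex $y$ a set of $m(y)$ slots. A \emph{configuration} assigns to each slot $\sigma$, at a vertex $y$, an admissible path $p_\sigma$ with $y$ as a designated end. These paths are the \emph{walkers}. Let $h_\sigma$ be the number of edges of $p_\sigma$, and call $\sum_\sigma h_\sigma$ the \emph{length} of the configuration. In the \emph{initial} configuration every walker is the single vertex of its slot.

Let $S\subseteq L$ be nonempty. An \emph{attempt on $S$} changes a configuration at random, as follows. Choose $e\in S$ uniformly and write $e=uv$ in the fixed order. Choose $y\in N(u)$ and $y'\in N(v)$ uniformly and independently, and then, again uniformly and independently, a slot $\sigma$ at $y$ and a slot $\sigma'$ at $y'$. Let $p=p_\sigma$, $p'=p_{\sigma'}$ and $Q=y\,u\,v\,y'$. The attempt \emph{succeeds} if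
\begin{itemize}
\item $Q$ is an admissible path with four distinct vertices,
\item $p$ meets $Q$ only in $y$, and $p'$ meets $Q$ only in $y'$, and
\item for each $j$, no $\varphi_j$-color of an edge of $Q$ appears on $p$ or on $p'$.
\end{itemize}
On success, $p$ is extended along $y,u,v,y'$ and moves to $\sigma'$, while $p'$ is extended along $y',v,u,y$ and moves to $\sigma$; see Figure~\ref{fig:swap}. On failure nothing changes. The three conditions say that both extensions are admissible paths, so the result is again a configuration. A success adds $e$ as a new edge to two walkers and raises the length by $6$.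

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (-2.2,0.7) .. controls (-1.5,-0.3) and (-0.9,0.8) .. (0,0);
\draw[dashed] (6.7,-0.7) .. controls (6,0.3) and (5.4,-0.8) .. (4.5,0);
\draw (0,0) -- (1.5,0);
\draw[very thick] (1.5,0) -- (3,0);
\draw (3,0) -- (4.5,0);
\foreach \x in {0,1.5,3,4.5} \fill (\x,0) circle (2pt);
\node[below] at (0,-0.05) {$y$};
\node[below] at (1.5,-0.05) {$u$};
\node[below] at (3,-0.05) {$v$};
\node[below] at (4.5,-0.02) {$y'$};
\node at (-1.3,0.7) {$p$};
\node at (5.8,-0.7) {$p'$};
\draw[->] (0.2,0.4) -- node[above] {$p$ extends} (4.3,0.4);
\draw[->] (4.3,-0.65) -- node[below] {$p'$ extends} (0.2,-0.65);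
\end{tikzpicture}
\caption{A successful attempt. The walkers $p$ (ending at $y$) and $p'$ (ending at $y'$) are both extended along the path $y\,u\,v\,y'$, in opposite directions, and exchange slots. The thick edge $uv$ is the chosen edge of $L$; the links $yu$ and $vy'$ are arbitrary edges of $G$.}
\label{fig:swap}
\end{figure}

The second link $vy'$, which Proposition~\ref{prop:model} did not need, makes the move symmetric, so that each of the two walkers fills the slot that the other one leaves. As every slot is always occupied, the probability of choosing a given slot depends only on $G$ and $S$, and not on the past.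

\begin{lemma}\label{lem:attempt}
In a configuration of length $H$, an attempt on $S$ fails with probability at most $\frac14+12\,t\varepsilon H/|S|$.
\end{lemma}

\begin{proof}
\emph{Failures inside $Q$.} Distinct edges with a common end have different colors in every $\varphi_j$. So $Q$ is an admissible path with four vertices unless $y=v$, or $y'=u$, or $y=y'$, or $\varphi_j(yu)=\varphi_j(vy')$ for some $j$. Given $e$, the first event has probability $1/d(u)\le1/D$. Given $e$ and $y$, each of the other $t+2$ events requires $y'$ to be one specific vertex, by properness in the case of colors, and so has probability at most $1/d(v)\le1/D$. The total is at most $(t+3)/D\le4t/D\le\frac14$.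

\emph{Conflicts with the past.} For a slot $\rho$ at a vertex $x$, let $U_\rho$ be the set of vertices of $p_\rho$ other than $x$, and let $H^j_\rho$ be the set of $\varphi_j$-colors on $p_\rho$; each of these sets has $h_\rho$ elements. For $a\in N(x)$, $b\in N(a)$ and $z\in N(b)$, call $(\rho,a,b,z)$ a \emph{conflict} if one of $a,b,z$ lies in $U_\rho$, or one of $\varphi_j(xa),\varphi_j(ab),\varphi_j(bz)$ lies in $H^j_\rho$ for some $j$. If the attempt fails although $Q$ is an admissible path with four vertices, then $(\sigma,u,v,y')$ or $(\sigma',v,u,y)$ is a conflict.

Let $\pi(\rho,a,b)$ be the proportion of $z\in N(b)$ for which $(\rho,a,b,z)$ is a conflict. Given $e=uv$, a slot $\rho$ at a vertex $x\in N(u)$ is chosen as $\sigma$ with probability $1/(d(u)m(x))$, independently of $y'$; and a slot $\rho$ at a vertex $x\in N(v)$ is chosen as $\sigma'$ with probability $1/(d(v)m(x))$, independently of $y$. The first kind of conflict thus accounts for each edge of $S$ in its fixed order and the second kind for the reverse order. Hence the two probabilities add up to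
\[
\frac1{|S|}\sum_\rho\Phi(\rho),\qquad\text{where}\quad\Phi(\rho)=\frac1{m(x)}\sum_{(a,b):\;a\in N(x),\;ab\in S}\frac{\pi(\rho,a,b)}{d(a)}\quad\text{for $\rho$ at $x$},
\]
the inner sum running over ordered pairs. Fix $\rho$ at $x$ and put $h=h_\rho$. We bound the contribution to $\Phi(\rho)$ of each reason for a conflict, using $S\subseteq L$ and Lemma~\ref{lem:sums}.
\begin{itemize}
\item $a\in U_\rho$, or $\varphi_j(xa)\in H^j_\rho$ for some $j$. A $\varphi_j$-color occurs on at most one edge at $x$, so at most $(t+1)h$ vertices $a$ are concerned. Each contributes at most $d_L(a)/(d(a)m(x))\le\varepsilon$, by (i). The total is at most $(t+1)h\varepsilon$.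
\item $b\in U_\rho$. Each of the $h$ vertices $b$ contributes at most $2\varepsilon(W(x)+1)/m(x)\le2\varepsilon$, by (ii). The total is at most $2h\varepsilon$.
\item $\varphi_j(ab)\in H^j_\rho$ for some $j$. For fixed $j$ and $c\in H^j_\rho$, the vertex $a$ determines $b$, so the contribution is at most $4\varepsilon(W(x)+1)/m(x)\le4\varepsilon$, by (iii). The total is at most $4th\varepsilon$.
\item $z\in U_\rho$, or $\varphi_j(bz)\in H^j_\rho$ for some $j$. For fixed $(a,b)$ at most $(t+1)h$ vertices $z\in N(b)$ are concerned, a proportion at most $(t+1)h/d(b)$. By (iv), the total is at most $(t+1)h\cdot2\varepsilon(W_2(x)+W(x))/m(x)\le2(t+1)h\varepsilon$.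
\end{itemize}
So $\Phi(\rho)\le(7t+5)h_\rho\varepsilon\le12\,t\varepsilon h_\rho$, and summing over $\rho$ gives the lemma.
\end{proof}

After $a$ attempts from the initial configuration the length is at most $6a$. So attempts on $S$ succeed at least half of the time as long as $a\le|S|/(288\,t\varepsilon)$. For $w\equiv1$ and $S=L$, this spreads order $|L|/(t\varepsilon)$ edges of $L$ over at most $4n$ walkers, which is the bound of Lemma~\ref{lem:heavy}. For general $w$ we split $L$ into levels of nearly equal weight and treat heavy levels first. The difficulty is that a level may be so small that the attempts already made exceed its allowance. Such a level is skipped: those earlier attempts were made on heavier edges, and they pay for it.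

\begin{proof}[Proof of Lemma~\ref{lem:heavy}]
If $w\equiv0$ there is nothing to prove, so by scaling we assume $\max w=1$. For $\ell\ge0$ let $S_\ell=\{e\in L:2^{-\ell-1}<w(e)\le2^{-\ell}\}$. Let $J$ be the finite set of $\ell$ with $S_\ell\ne\emptyset$, and for $\ell\in J$ put
\[
\beta_\ell=\frac{\tau|S_\ell|}{2\varepsilon},\qquad R_\ell=\lceil\beta_\ell\rceil,\qquad\text{where }\tau=\frac1{288\,t}.
\]
Define $I\subseteq J$ recursively: $\ell\in J$ belongs to $I$ if and only if $\sum_{k\in I,\,k<\ell}R_k\le\beta_\ell$. Starting from the initial configuration, go through $\ell\in I$ in increasing order and make $R_\ell$ attempts on $S_\ell$.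

Before any attempt on $S_\ell$, at most $\beta_\ell+(R_\ell-1)\le2\beta_\ell$ attempts have been made, so the length is at most $12\beta_\ell=6\tau|S_\ell|/\varepsilon$. By Lemma~\ref{lem:attempt}, whatever the current configuration, the attempt fails with probability at most $\frac14+72\,t\tau=\frac12$. A success on $S_\ell$ adds more than $2^{-\ell-1}$ to the weight of each of two walkers. So the total weight $X$ of all walkers at the end satisfies
\[
\mathbb E X\ge\sum_{\ell\in I}R_\ell\cdot\frac12\cdot2\cdot2^{-\ell-1}=\frac12\sum_{\ell\in I}2^{-\ell}R_\ell .
\]
We compare this with $w(L)\le\sum_{\ell\in J}2^{-\ell}|S_\ell|$. For $\ell\in I$ we have $\beta_\ell\le R_\ell$, and for $\ell\in J\setminus I$ we have $\beta_\ell<\sum_{k\in I,\,k<\ell}R_k$. Therefore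
\[
\frac{\tau}{2\varepsilon}\,w(L)\le\sum_{\ell\in J}2^{-\ell}\beta_\ell\le\sum_{\ell\in I}2^{-\ell}R_\ell+\sum_{k\in I}R_k\sum_{\ell>k}2^{-\ell}=2\sum_{\ell\in I}2^{-\ell}R_\ell .
\]
Hence $\mathbb EX\ge\tau w(L)/(8\varepsilon)$, and $X$ is at least this large in some outcome. By \eqref{eq:slots} there are at most $4n$ walkers, so one of them has weight at least $\tau w(L)/(32\varepsilon n)=w(L)/(9216\,t\varepsilon n)$.
\end{proof}

Recall von Neumann's minimax theorem: for a real matrix $(A_{xy})$ with finite nonempty index sets $\mathcal X$ and $\mathcal Y$,
\[
\max_\mu\min_{y\in\mathcal Y}\sum_{x\in\mathcal X}\mu(x)A_{xy}=\min_\nu\max_{x\in\mathcal X}\sum_{y\in\mathcal Y}\nu(y)A_{xy},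
\]
where $\mu$ and $\nu$ range over the probability distributions on $\mathcal X$ and on $\mathcal Y$.

\begin{corollary}\label{cor:random}
Let $0<\varepsilon\le1$ and let $L\subseteq E$ be nonempty and $\varepsilon$-spread. There is a probability distribution $\mu$ on the admissible paths of $G$ such that a path $P$ drawn from $\mu$ satisfies $\Pr[e\in P]\ge1/(K\varepsilon n)$ for every $e\in L$.
\end{corollary}

\begin{proof}
Let the rows be the admissible paths and the columns the edges of $L$, with $A_{Pe}=1$ if $e$ lies on $P$ and $A_{Pe}=0$ otherwise. The left side of the minimax identity is $\max_\mu\min_{e\in L}\Pr[e\in P]$. The right side is the minimum of $\max_Pw(P)$ over $w\ge0$ with $w(L)=1$, which is at least $1/(K\varepsilon n)$ by Lemma~\ref{lem:heavy}.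
\end{proof}

\section{Halving the density}\label{sec:rounds}

We sample from the distribution of Corollary~\ref{cor:random} and want the uncovered set to be $(\varepsilon/2)$-spread. Two things go wrong. First, a few tests keep more than their share; we cover their remaining edges one by one. Second, a test of index $i$ misbehaves with probability about $\exp(-\varepsilon2^{7i/8})$, which is small only if $i$ is large compared with $\log_2(1/\varepsilon)$. So the degrees at the ends of uncovered edges must grow as $\varepsilon$ shrinks, and in each round we also cover one by one the remaining edges at vertices whose degree is too low for the next round. To make these edges few we take slightly more samples in later rounds. For $k\ge0$ put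
\[
\varepsilon_k=2^{-k},\qquad\Delta_k=2^{2k+i_0},\qquad\lambda_k=3k+20,
\]
and call $L\subseteq E$ \emph{$k$-good} if it is $\varepsilon_k$-spread and both ends of each of its edges have degree at least $\Delta_k$ in $G$.

\begin{lemma}\label{lem:round}
Let $k\ge0$ and let $L$ be nonempty and $k$-good. There is a $(k+1)$-good set $L^+\subseteq L$ such that the edges of $L\setminus L^+$ are covered by at most $K\varepsilon_k\lambda_kn+1+4^{-k}tn$ admissible paths.
\end{lemma}

\begin{proof}
Take $\mu$ from Corollary~\ref{cor:random} with $\varepsilon=\varepsilon_k$ and put $\theta=1/(K\varepsilon_kn)$. Draw $M=\lceil\lambda_k/\theta\rceil$ independent paths from $\mu$, and let $L'\subseteq L$ be the set of edges of $L$ on none of them.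

\emph{Uncovered sets.} For $e\in L$ we have $\Pr[e\in L']\le(1-\theta)^M\le e^{-\lambda_k}$. Let $T$ be a test and $Z\subseteq L\cap T$. A path $P$ drawn from $\mu$ has at most two edges in $Z$ by Lemma~\ref{lem:tests}(b), so
\[
\theta|Z|\le\sum_{e\in Z}\Pr[e\in P]=\mathbb E|E(P)\cap Z|\le2\Pr[E(P)\cap Z\ne\emptyset].
\]
By independence,
\begin{equation}\label{eq:miss}
\Pr[Z\subseteq L']\le\bigl(1-\theta|Z|/2\bigr)^M\le e^{-\lambda_k|Z|/2}.
\end{equation}

\emph{Failing tests.} Say that $T$ \emph{fails} if $|L'\cap T|>\varepsilon_{k+1}b(T)$. Let $z=\lfloor\varepsilon_{k+1}b(T)\rfloor+1$. If $T$ fails, then $L'$ contains a subset of $L\cap T$ of size $z$. Since $L$ is $\varepsilon_k$-spread, $|L\cap T|\le2\varepsilon_{k+1}b(T)\le2z$, so $L\cap T$ has at most $4^z$ subsets. By \eqref{eq:miss}, $\lambda_k\ge20$ and Lemma~\ref{lem:tests}(a),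
\begin{equation}\label{eq:fail}
\Pr[T\text{ fails}]\le\bigl(4e^{-10}\bigr)^z\le e^{-z}\le\exp\bigl(-2^{7i(T)/8-k-1}\bigr).
\end{equation}
Let $\Gamma$ be the union of the sets $L'\cap T$ over all failing tests $T$. An edge $e=uv$ of $L$ lies in $\Gamma$ only if some test in $\mathcal T(e,u)\cup\mathcal T(e,v)$ fails, by Lemma~\ref{lem:tests}(c). Both ends of $e$ have degree at least $\Delta_k$, and a vertex $u$ is an end of at most $d(u)$ edges of $L$. With \eqref{eq:fail} this gives
\[
\mathbb E|\Gamma|\le\sum_{u:\,d(u)\ge\Delta_k}d(u)\cdot t\,2^{\kappa(u)+3}\exp\bigl(-2^{7\kappa(u)/8-k-1}\bigr).
\]
Consider one summand and write $i=\kappa(u)$. From $d(u)\ge\Delta_k$ we get $i\ge2k+i_0\ge2k+24$. Hence $k+1\le i/2$, $t\le2^{i_0}\le2^i$ and $d(u)<2^{i+1}$, so the summand is at most $2^{3i+4}\exp(-2^{3i/8})$. This is at most $2^{-i}$ if $2^{3i/8}\ge(4i+4)\ln2$. For $i=24$ the inequality holds as $512>70>100\ln2$. Raising $i\ge24$ by one multiplies the right side by $(i+2)/(i+1)\le26/25$ and the left side by $2^{3/8}$, which is larger because $(26/25)^8\le e^{8/25}<2^3$. So the inequality holds for all $i\ge24$, and $\mathbb E|\Gamma|\le2^{-2k-24}n$.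

\emph{Low edges.} Let $\Lambda$ be the set of edges of $L'$ with an end of degree less than $\Delta_{k+1}$. At most $n\Delta_{k+1}=2^{2k+2}Dn\le2^{2k+27}tn$ edges of $G$ have such an end. Since $e^3>2^4$ and $e^5>2^7$, we have $e^{-\lambda_k}=e^{-3k-20}\le2^{-4k-28}$. Hence $\mathbb E|\Lambda|\le2^{-2k-1}tn$.

\emph{The new set.} We have $\mathbb E|\Gamma\cup\Lambda|\le4^{-k}tn$, so some outcome has $|\Gamma\cup\Lambda|\le4^{-k}tn$. Fix it and let $L^+=L'\setminus(\Gamma\cup\Lambda)$. A failing test is disjoint from $L^+$, and any other test $T$ has $|L^+\cap T|\le|L'\cap T|\le\varepsilon_{k+1}b(T)$, so $L^+$ is $\varepsilon_{k+1}$-spread. The removal of $\Lambda$ gives the degree condition. The $M\le K\varepsilon_k\lambda_kn+1$ sampled paths cover $L\setminus L'$, and single edges cover $\Gamma\cup\Lambda$.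
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
The set $L_0=E$ is $0$-good, by Lemma~\ref{lem:tests}(a) and because the minimum degree is at least $D=\Delta_0$. As long as $L_k\ne\emptyset$, let $L_{k+1}=L_k^+$ be given by Lemma~\ref{lem:round}. If $L_k\ne\emptyset$, some vertex has degree at least $\Delta_k$, so $2^{2k+i_0}<n$. Thus the process reaches the empty set after fewer than $\log_2n\le n$ rounds, and then every edge is covered. Since $\sum_{k\ge0}2^{-k}=\sum_{k\ge0}k2^{-k}=2$, we have $\sum_{k\ge0}\varepsilon_k\lambda_k=6+40=46$. The number of paths used is at most
\[
46Kn+n+\sum_{k\ge0}4^{-k}tn\le(46\cdot9216+3)\,tn=423\,939\,tn<2^{19}tn.\qedhere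
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
Properness is used in two places: in Lemma~\ref{lem:tests}(a), to start the iteration with a $1$-spread set, and in Lemma~\ref{lem:attempt}, where a forbidden color excludes at most one edge at a given vertex. The minimum degree $D$ makes failures inside $Q$ rare, bounds the series in \eqref{eq:capsum}, and makes $E$ a $0$-good set. The paths produced may share edges: links are arbitrary edges of $G$, and independent samples may overlap.
\end{remark}

\section{Lower bounds and locally bounded colorings}\label{sec:sharp}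

In Example~\ref{ex:K4} any two disjoint edges have the same color, which forces rainbow paths to have at most two edges. To prove Theorem~\ref{thm:sharp}(a) we want the same effect in $K_q$, using few proper colorings. About $q$ colorings are necessary: for $q\ge4$, an edge is disjoint from $\binom{q-2}2$ others, and one proper coloring gives its color to at most $(q-2)/2$ of them, so at least $q-3$ colorings are needed. For powers of two, $q+1$ colorings suffice.

\begin{lemma}\label{lem:field}
Let $q\ge2$ be a power of $2$. The graph $K_q$ has $q+1$ proper edge-colorings such that any two disjoint edges have the same color in at least one of them.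
\end{lemma}

\begin{proof}
Take the field $\mathbb F_q$, of characteristic $2$, as vertex set. For a bijection $g$ of $\mathbb F_q$, the coloring $xy\mapsto g(x)+g(y)$ is proper, since $g(x)+g(y)=g(x)+g(y')$ forces $y=y'$. It gives $x_1x_2$ and $x_3x_4$ the same color if and only if $g(x_1)+g(x_2)+g(x_3)+g(x_4)=0$. We use the identity map and, for each $s\in\mathbb F_q$, the map $g_s$ with $g_s(s)=0$ and $g_s(x)=(x+s)^{-1}$ for $x\ne s$. The latter is a bijection because $x\mapsto x+s$ maps $\mathbb F_q\setminus\{s\}$ onto $\mathbb F_q\setminus\{0\}$, which inversion permutes.

Let $x_1,x_2,x_3,x_4$ be distinct and let $\alpha=x_1+x_2+x_3+x_4$. If $\alpha=0$, the identity map works. Suppose $\alpha\ne0$, and let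
\[
F(X)=\prod_{i=1}^4(X+x_i)=X^4+\alpha X^3+\beta X^2+\gamma X+\delta .
\]
In characteristic $2$ the formal derivative is $F'(X)=\alpha X^2+\gamma$. Squaring is injective on $\mathbb F_q$, as $x^2=y^2$ gives $(x+y)^2=0$, and hence bijective. So there is $s$ with $s^2=\gamma/\alpha$, that is, $F'(s)=0$. By the product rule, $F'(X)=\sum_i\prod_{k\ne i}(X+x_k)$. At $X=x_i$ only the $i$th term survives, so $F'(x_i)=\prod_{k\ne i}(x_i+x_k)\ne0$ and $s\ne x_i$ for every $i$. Therefore $F(s)\ne0$ and $0=F'(s)/F(s)=\sum_i(s+x_i)^{-1}=\sum_ig_s(x_i)$.
\end{proof}

For $q=4$ the identity map alone suffices, since the four elements of $\mathbb F_4$ sum to $0$; this is the coloring of Example~\ref{ex:K4}.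

For part (b), recall Vizing's theorem: a graph of maximum degree at most $r$ has a proper edge-coloring with at most $r+1$ colors.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) The statement for $t=1$ is Example~\ref{ex:K4}. Let $t\ge3$ and let $q\ge2$ be the largest power of $2$ with $q+1\le t$. Then $2q+1>t$, so $q\ge t/2$. Let $n$ be any multiple of $q$, and take $n/q$ disjoint copies of $K_q$, each with the $q+1$ colorings of Lemma~\ref{lem:field}; repeat one coloring to reach $t$ in all. In a path with at least three edges, the first and third edges are disjoint edges of one copy, so the path is not admissible. Admissible paths thus have at most two edges. The graph has $n(q-1)/2$ edges, so at least $n(q-1)/4\ge(t-2)n/8$ admissible paths are needed.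

(b) Each color class is a graph of maximum degree at most $r$. By Vizing's theorem, we can label its edges with $1,\dots,r+1$ so that edges of the class with a common end get different labels. Let $G_\ell$ be the graph on $V(G)$ formed by all edges with label $\ell$. Two edges of $G_\ell$ with a common end cannot have the same color, since they would then have different labels. So the given coloring is proper on $G_\ell$, and Theorem~\ref{thm:main} with $t=1$ covers $G_\ell$ by at most $Cn$ rainbow paths. The $r+1$ covers together cover $G$. For the lower bound, give one color to all edges of an $r$-regular graph on $n$ vertices, for instance a disjoint union of copies of $K_{r+1}$. Every rainbow path has at most one edge, and there are $rn/2$ edges.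
\end{proof}

\begin{thebibliography}{9}
\bibitem{booklet}
\emph{Problem Proposals}, \texttt{https://requile.github.io/open\_problems\_booklet.pdf}.
\end{thebibliography}
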